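\title{The Sikorski Extension Theorem is equivalent to the axiom of choice}

\begin{abstract}
The Sikorski Extension Theorem states that every complete Boolean algebra is injective. We prove in $\mathbf{ZF}$ that it implies the axiom of choice, so that the two statements are equivalent. Given a family of nonempty sets, we take the free Boolean algebra $B$ on their union and the subalgebra $A$ of elements invariant under flipping whole members of the family. Any homomorphism from $B$ to the completion of $A$ that extends the inclusion defines a nonempty finite subset of each member. The same combinatorial lemma shows that the axiom of choice holds if and only if every partial order forces the Boolean Prime Ideal Theorem, and, for each fixed $n\ge2$, if and only if every partial order forces choice for families of $n$-element sets.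
\end{abstract}

\section{Introduction}

We work in $\mathbf{ZF}$, Zermelo--Fraenkel set theory without the axiom of choice $\mathbf{AC}$. A Boolean algebra $C$ is \emph{complete} if every subset of $C$ has a least upper bound. It is \emph{injective} if, whenever $m\colon A\to B$ is a monomorphism (a one-to-one homomorphism) of Boolean algebras and $h\colon A\to C$ is a homomorphism, there is a homomorphism $g\colon B\to C$ with $g\circ m=h$. The \emph{Sikorski Extension Theorem} $\mathbf{SET}$ is the statement that every complete Boolean algebra is injective. The \emph{Boolean Prime Ideal Theorem} $\mathbf{BPI}$ is the statement that every nontrivial Boolean algebra has a prime ideal. Two facts are known: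
\begin{itemize}
\item[(i)] $\mathbf{ZF}+\mathbf{AC}$ proves $\mathbf{SET}$ (Sikorski's extension theorem);
\item[(ii)] $\mathbf{SET}$ is not a consequence of $\mathbf{BPI}$ in $\mathbf{ZF}$.
\end{itemize}
The question whether $\mathbf{SET}$ implies $\mathbf{AC}$ in $\mathbf{ZF}$ is stated as open in \cite{SP}. We answer it positively.

\begin{theorem}[$\mathbf{ZF}$]\label{thm:main}
$\mathbf{SET}$ implies $\mathbf{AC}$. Hence, by \textup{(i)}, $\mathbf{SET}$ and $\mathbf{AC}$ are equivalent over $\mathbf{ZF}$.
\end{theorem}

To see how much choice $\mathbf{SET}$ seems to need, let $A\subseteq B$, let $h\colon A\to C$ with $C$ complete, and let $b\in B$. Put $c=\bigvee\{h(a):a\in A,\ a\le b\}$. For $a\in A$, if $a\le b$ then $h(a)\le c$, and if $a\wedge b=0$ then $h(a)\wedge c=0$. These two implications make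
\[
(a_1\wedge b)\vee(a_2\wedge\neg b)\ \longmapsto\ (h(a_1)\wedge c)\vee(h(a_2)\wedge\neg c)
\]
a well-defined homomorphism on the subalgebra generated by $A\cup\{b\}$: if $a_1',a_2'$ represent the same element, then $(a_1\mathbin{\triangle}a_1')\wedge b=0$ and $a_2\mathbin{\triangle}a_2'\le b$, so the two images agree. A single step is therefore canonical, and iterating it along a well-ordering of $B$ gives (i). Choice is spent only on ordering the steps. Moreover, $g$ is subject only to conditions that involve finitely many elements of $B$ at a time, which is the setting of compactness arguments; and indeed $\mathbf{BPI}$ proves every instance of $\mathbf{SET}$ in which $C$ is a power set algebra (Remark~\ref{rem:power}). All this suggests that $\mathbf{SET}$ is a weak principle. On the other side, $\mathbf{SET}$ implies $\mathbf{BPI}$ (Section~\ref{sec:prelim}), and by (ii) the implication is strict. So the strength of $\mathbf{SET}$ lies in targets $C$ that are not power sets, and a proof of Theorem~\ref{thm:main} has to find such a target from which choice can be read off.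

The target that works is the completion $\bar A$ of the small algebra $A$ itself, with $B$ free. The method also gives equivalents of $\mathbf{AC}$ in terms of forcing; ``$P$ forces $\varphi$'' means that every element of $P$ forces $\varphi$.

\begin{theorem}[$\mathbf{ZF}$]\label{thm:equiv}
Fix an integer $n\ge2$. The following are equivalent.
\begin{itemize}
\item[\textup{(a)}] $\mathbf{AC}$.
\item[\textup{(b)}] $\mathbf{SET}$.
\item[\textup{(c)}] For every free Boolean algebra $B$ and every subalgebra $A\subseteq B$, the inclusion of $A$ into its own completion $\bar A$ extends to a homomorphism $B\to\bar A$.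
\item[\textup{(d$_n$)}] For every partial order $P$, $P$ forces ``every family of $n$-element sets has a choice function''.
\item[\textup{(e)}] For every partial order $P$, $P$ forces $\mathbf{BPI}$.
\end{itemize}
\end{theorem}

Section~\ref{sec:prelim} collects what we need about Boolean algebras. Section~\ref{sec:flip} attaches the pair $A\subseteq B$ to a family of nonempty sets and examines small cases. Section~\ref{sec:cond} turns an extension $g\colon B\to\bar A$ into a system of finite sets with a strong intersection property, and Section~\ref{sec:extract} extracts from such a system a nonempty finite subset of each member of the family. The theorems are proved in Sections~\ref{sec:main} and~\ref{sec:forcing}; forcing is used only in the latter.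

\section{Free algebras, completions and compactness}\label{sec:prelim}

Homomorphisms preserve $0,1,\wedge,\vee,\neg$, hence also the symmetric difference $a\mathbin{\triangle}b=(a\wedge\neg b)\vee(\neg a\wedge b)$. An algebra is \emph{nontrivial} if $0\ne1$. We write $2=\{0,1\}$ both for the two-element Boolean algebra and for the group $\mathbb Z/2\mathbb Z$. We use freely that $\mathbf{ZF}$ proves, by induction on size, that a finite union of finite sets is finite, that finitely many choices can be made, that a finite set can be linearly ordered, and that a nonempty finite subset of a linear order has a least element.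

\subsection*{Free algebras}
A set $a\subseteq2^Y$ \emph{depends only on} $F\subseteq Y$ if $\sigma{\upharpoonright}F=\tau{\upharpoonright}F$ implies $\sigma\in a\Leftrightarrow\tau\in a$. Let $\operatorname{Fr}(Y)$ be the algebra of all subsets of $2^Y$ that depend only on some finite set, and let $u_y=\{\sigma\in2^Y:\sigma(y)=1\}$.

\begin{lemma}\label{lem:free}
The elements $u_y$ generate $\operatorname{Fr}(Y)$, and every map $u_y\mapsto f(y)$ into a Boolean algebra $E$ extends to a homomorphism $\operatorname{Fr}(Y)\to E$. Thus $\operatorname{Fr}(Y)$ is a free Boolean algebra.
\end{lemma}

\begin{proof}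
Write $c^1=c$ and $c^0=\neg c$. If $a$ depends only on the finite set $F$, then $a=\bigvee_{e}\bigwedge_{y\in F}u_y^{e(y)}$, where $e$ ranges over $E_F(a)=\{\sigma{\upharpoonright}F:\sigma\in a\}$. This proves the first claim. For $e\in2^F$ put $f[e]=\bigwedge_{y\in F}f(y)^{e(y)}$, and let $\hat f(a)=\bigvee\{f[e]:e\in E_F(a)\}$. Adding a point $y$ to $F$ replaces each term $f[e]$ by the two terms $f[e]\wedge f(y)$ and $f[e]\wedge\neg f(y)$, so $\hat f(a)$ does not depend on $F$. For fixed $F$ the elements $f[e]$, $e\in 2^F$, are pairwise disjoint with join $1$. Also $E_F(a\cup a')=E_F(a)\cup E_F(a')$, and $E_F(\neg a)=2^F\setminus E_F(a)$ because every $e\in2^F$ extends by $0$ to a point of $2^Y$. Hence $\hat f$ preserves joins and complements, and $\hat f(u_y)=f(y)$.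
\end{proof}

\subsection*{Completions}
Let $A$ be a Boolean algebra and $A^+=A\setminus\{0\}$, with the topology whose open sets are the downward closed sets. The \emph{completion} $\bar A$ is the algebra of regular open subsets of $A^+$, those equal to the interior of their closure; see, e.g., \cite{JechST}. It is a complete Boolean algebra under inclusion: $U\wedge V=U\cap V$, $\neg U$ is the interior of $A^+\setminus U$, and the join of a family is the interior of the closure of its union. These are explicit formulas, and no choice is involved. An open $U$ is regular if and only if it contains every $p$ such that each nonzero $q\le p$ has some $r\le q$ with $r\in U$. Let $U_a=\{p\in A^+:p\le a\}$. It is regular, since for $p\not\le a$ the element $q=p\wedge\neg a$ is nonzero and has nothing below it in $U_a$. Further $U_{a\wedge a'}=U_a\cap U_{a'}$, $\neg U_a=\{p:p\wedge a=0\}=U_{\neg a}$, and $U_a=\emptyset$ only for $a=0$. So $a\mapsto U_a$ is a monomorphism, and we identify $A$ with a subalgebra of $\bar A$. If $U\ne\emptyset$ is open and $a\in U$, then $U_a\subseteq U$. Thus $A$ is \emph{dense} in $\bar A$: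
\begin{equation}\label{eq:dense}
\text{for every nonzero } c\in\bar A \text{ there is a nonzero } a\in A \text{ with } a\le c.
\end{equation}

\subsection*{Compactness}
A \emph{prime ideal} is a proper ideal that contains $a$ or $\neg a$ for every $a$. Prime ideals of $B$ are exactly the kernels of homomorphisms $B\to2$, so $\mathbf{BPI}$ says that every nontrivial algebra has a homomorphism to $2$. Applying $\mathbf{SET}$ with $C=2$, with $m$ the inclusion of $\{0,1\}$ into a nontrivial $B$ and $h$ the identity, we see that $\mathbf{SET}$ implies $\mathbf{BPI}$.

\begin{lemma}\label{lem:compact}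
Assume $\mathbf{BPI}$. If $\mathcal N\subseteq\operatorname{Fr}(Y)$ and no finite subfamily of $\mathcal N$ covers $2^Y$, then $\mathcal N$ does not cover $2^Y$.
\end{lemma}

\begin{proof}
The elements of $\operatorname{Fr}(Y)$ covered by finitely many members of $\mathcal N$ form a proper ideal $J$. A homomorphism $\operatorname{Fr}(Y)/J\to2$ gives a homomorphism $\pi\colon\operatorname{Fr}(Y)\to2$ that vanishes on $\mathcal N$. Put $\rho(y)=\pi(u_y)$. The homomorphism sending $a$ to $1$ if $\rho\in a$ and to $0$ otherwise agrees with $\pi$ on the generators $u_y$, so it equals $\pi$. Hence $\rho$ lies in no member of $\mathcal N$.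
\end{proof}

\begin{lemma}\label{lem:order}
$\mathbf{BPI}$ implies that every set $X$ can be linearly ordered.
\end{lemma}

\begin{proof}
Let $Y=X\times X$, write $u_{xy}$ for $u_{(x,y)}$, and let $\mathcal N$ consist of all $u_{xx}$, all $\neg u_{xy}\wedge\neg u_{yx}$ with $x\neq y$, and all $u_{xy}\wedge u_{yz}\wedge\neg u_{xz}$. Finitely many of these mention only the points of a finite set $F\subseteq X$; the characteristic function of a strict linear order of $F$, extended by $0$, lies in none of them. By Lemma~\ref{lem:compact} some $\rho\in 2^Y$ lies in no member of $\mathcal N$. The relation $\rho(x,y)=1$ is irreflexive, total on distinct points and transitive, so it is a strict linear order of $X$.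
\end{proof}

\begin{remark}\label{rem:power}
$\mathbf{BPI}$ implies that every power set algebra $\mathcal P(I)\cong2^I$ is injective. Let $A\subseteq B$ and let $h\colon A\to2^I$ have components $h_i\colon A\to2$. We need $\rho\in2^{I\times B}$ with $\rho(i,b\wedge b')=\rho(i,b)\wedge\rho(i,b')$, $\rho(i,\neg b)=\neg\rho(i,b)$ and $\rho(i,a)=h_i(a)$ for $a\in A$. The failure of each equation is an element of $\operatorname{Fr}(I\times B)$. Finitely many equations involve finitely many $i$ and a finite subalgebra $B_0$ of $B$. For each such $i$ take the atom $a_i$ of $A\cap B_0$ with $h_i(a_i)=1$ and an atom $b_i\le a_i$ of $B_0$, and let $\rho(i,b)=1$ if and only if $b\ge b_i$; this solves them. Lemma~\ref{lem:compact} gives $\rho$. Since $\mathbf{BPI}$ does not imply $\mathbf{AC}$, by (i) and (ii), these instances of $\mathbf{SET}$ cannot yield Theorem~\ref{thm:main}.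
\end{remark}

\section{The algebra of flip-invariant sets}\label{sec:flip}

Let $(A_i)_{i\in I}$ be a family of nonempty sets. We may assume that the $A_i$, which we call \emph{blocks}, are pairwise disjoint: replace $A_i$ by $\{i\}\times A_i$, and note that projection to the second coordinate carries elements and nonempty finite subsets of the new blocks to elements and nonempty finite subsets of the old ones. Let $X=\bigcup_iA_i$, and for $x\in X$ let $i(x)$ be the index with $x\in A_{i(x)}$. Fix $n\ge2$ and $K=\mathbb Z/n\mathbb Z$. For every $F\subseteq X$ the group $\Gamma=K^I$ acts on $K^F$ by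
\[
(\gamma\sigma)(x)=\sigma(x)+\gamma(i(x)),
\]
that is, by adding a constant on each block.

In this section $n=2$, so $\gamma$ flips the values of $\sigma$ on the blocks $A_i$ with $\gamma(i)=1$. Let $B=\operatorname{Fr}(X)$ and let $A$ be the set of $\Gamma$-invariant elements of $B$, those $a$ with $\sigma\in a\Rightarrow\gamma\sigma\in a$ for all $\gamma\in\Gamma$. Invariant sets are unions of orbits, so $A$ is a subalgebra. For $x,y$ in the same block,
\[
d_{xy}=u_x\mathbin{\triangle}u_y=\{\sigma:\sigma(x)\ne\sigma(y)\}\in A .
\]
The algebra $A$ sees whether two points of a block carry the same value, but not which value. The heart of the paper is the following statement.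

\begin{proposition}\label{prop:key}
Suppose that the inclusion $A\to\bar A$ extends to a homomorphism $g\colon B\to\bar A$. Then there is a function $i\mapsto M_i$ on $I$ such that each $M_i$ is a nonempty finite subset of $A_i$.
\end{proposition}

Given such $g$, put $c_x=g(u_x)\in\bar A$. For $x,y$ in the same block,
\begin{equation}\label{eq:star}
c_x\mathbin{\triangle}c_y=g(d_{xy})=d_{xy}.
\end{equation}
So $g$ expresses the value at $x$ by means of $\bar A$, which knows only differences of values. The smallest case shows why this forces $g$ to prefer some points.

\begin{example}[two points]\label{ex:two}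
Let $X=\{x,y\}$ be a single block and $d=d_{xy}$. The orbits are $\{00,11\}$ and $\{01,10\}$, so $A=\{0,1,d,\neg d\}$. By \eqref{eq:dense} each element of $\bar A$ is the join of the elements of $A$ below it, so $\bar A=A$. By \eqref{eq:star}, $c_y=c_x\mathbin{\triangle}d$, which leaves four possibilities:
\[
(c_x,c_y)\in\{(0,d),\ (1,\neg d),\ (d,0),\ (\neg d,1)\}.
\]
In each of them exactly one of $c_x,c_y$ lies in $\{0,1\}$. Every extension $g$ chooses a point of the block.
\end{example}

Further examples come from one construction. Suppose that for each $i$ we have a function $\mu_i\colon2^X\to2$ that depends on finitely many coordinates and satisfies $\mu_i(\gamma\sigma)=\mu_i(\sigma)+\gamma(i)$. Define $\varphi\colon 2^X\to2^X$ by $\varphi(\sigma)(x)=\sigma(x)+\mu_{i(x)}(\sigma)$, and $g(b)=\varphi^{-1}(b)$. Then $g$ preserves the Boolean operations, and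
\begin{equation}\label{eq:mu}
c_x=g(u_x)=\{\sigma:\sigma(x)\ne\mu_{i(x)}(\sigma)\}
\end{equation}
is invariant and depends on finitely many coordinates, so $g$ maps $B$ into $A$. Since $\varphi(\sigma)$ lies in the orbit of $\sigma$, $g(a)=a$ for $a\in A$. So $g$ is an extension as in Proposition~\ref{prop:key}. If $i\mapsto x_i$ is a choice function, then $\mu_i(\sigma)=\sigma(x_i)$ gives $c_x=d_{xx_i}$ for $x\in A_i$, and $x_i$ is recovered as the unique point of $A_i$ with $c_x=0$. Not every extension is of this kind.

\begin{example}[majority]\label{ex:maj}
Let $X$ be a single block, $x,y,z\in X$ distinct, and let $\mu(\sigma)$ be the value taken by at least two of $\sigma(x),\sigma(y),\sigma(z)$. Flipping $\sigma$ flips $\mu(\sigma)$, so \eqref{eq:mu} defines an extension $g$. No $c_w$ is $0$ or $1$: the constant function $0$ is not in $c_w$, and the characteristic function of $\{w\}$ is. The extension $g$ is unchanged when $x,y,z$ are permuted, so it prefers none of the three. What it does single out is the set $\{x,y,z\}$.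
\end{example}

This is why Proposition~\ref{prop:key} promises finite sets and not points. In Example~\ref{ex:maj}, $c_x$ is not decided outright, but it is decided \emph{locally}: on the set $\neg d_{xy}$ we have $\mu(\sigma)=\sigma(x)$, so $\neg d_{xy}\le\neg c_x$. By \eqref{eq:dense} such local decisions exist for every $g$. We now study the finite sets of coordinates that support them.

\section{Conditions and amalgamation}\label{sec:cond}

Let $n\ge2$ be arbitrary again; the case $n>2$ is needed only in Section~\ref{sec:forcing}. For $S\subseteq F\subseteq X$ the restriction map $K^F\to K^S$ commutes with the action of $\Gamma$, so it sends orbits onto orbits.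

\begin{definition}
A \emph{condition} is a pair $q=(F,\theta)$ with $F\subseteq X$ finite and $\theta\subseteq K^F$ a $\Gamma$-orbit; put $\operatorname{dom}q=F$. For $S\subseteq F$ let $q{\upharpoonright}S=(S,\{\sigma{\upharpoonright}S:\sigma\in\theta\})$. Write $q'\le q$ if $\operatorname{dom}q\subseteq\operatorname{dom}q'$ and $q'{\upharpoonright}\operatorname{dom}q=q$. Let $P$ be the set of conditions. Two conditions are \emph{compatible} if some condition lies below both.
\end{definition}

If $x,y\in F$ lie in the same block, then $\sigma(x)-\sigma(y)$ has the same value for all $\sigma\in\theta$; we call it $q(x,y)$. These differences determine $q$: if $\sigma,\sigma'\in K^F$ have the same differences, then $\sigma'-\sigma$ is constant on each $F\cap A_i$, so $\sigma'\in\Gamma\sigma$. A condition is thus a finite amount of the information that $A$ can see. Since $(q{\upharpoonright}S){\upharpoonright}S'=q{\upharpoonright}S'$ for $S'\subseteq S$, the relation $\le$ is a partial order, with largest element the condition $\mathbf 1$ with empty domain. We record four facts.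
\begin{itemize}
\item[(P1)] If $q\le s$ and $\operatorname{dom}s\subseteq S\subseteq\operatorname{dom}q$, then $q\le q{\upharpoonright}S\le s$.
\item[(P2)] If $q'\le q$ and $q(x,y)$ is defined, then $q'(x,y)=q(x,y)$.
\item[(P3)] For finite $F$, only finitely many conditions have domain contained in $F$.
\item[(P4)] For $p=(F_0,\theta)\in P$ and finite $F\subseteq X$ there is $q\le p$ with $F\subseteq\operatorname{dom}q$: extend some $\sigma\in\theta$ by $0$ to $F_0\cup F$ and take its orbit.
\end{itemize}

The next lemma carries all the symmetry of the situation: two compatible conditions that share no point of $A_i$ say nothing about how their parts in $A_i$ are shifted against each other.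

\begin{lemma}[amalgamation]\label{lem:amalg}
Let $q_1,q_2\in P$ and $S=\operatorname{dom}q_1\cap\operatorname{dom}q_2$.
\begin{itemize}
\item[\textup{(a)}] $q_1$ and $q_2$ are compatible if and only if $q_1{\upharpoonright}S=q_2{\upharpoonright}S$.
\item[\textup{(b)}] If $q_1,q_2$ are compatible, $S\cap A_i=\emptyset$ and $x_j\in\operatorname{dom}q_j\cap A_i$ for $j=1,2$, then for every $v\in K$ there is $r\le q_1,q_2$ with $r(x_1,x_2)=v$.
\end{itemize}
\end{lemma}

\begin{proof}
If $r\le q_1,q_2$, then $q_1{\upharpoonright}S=r{\upharpoonright}S=q_2{\upharpoonright}S$. Conversely, let $q_j=(F_j,\theta_j)$ with $q_1{\upharpoonright}S=q_2{\upharpoonright}S$, and pick $\sigma_j\in\theta_j$. The restrictions $\sigma_j{\upharpoonright}S$ lie in one orbit, so after replacing $\sigma_2$ by some $\gamma\sigma_2$ we may assume that $\sigma_1$ and $\sigma_2$ agree on $S$. Let $r$ be the condition with domain $F_1\cup F_2$ given by the orbit of $\sigma_1\cup\sigma_2$. Then $r{\upharpoonright}F_j$ is given by the orbit of $\sigma_j$, which is $\theta_j$, so $r\le q_1,q_2$. This proves (a). For (b), before forming $r$ add the constant $w=\sigma_1(x_1)-\sigma_2(x_2)-v$ to $\sigma_2$ on $F_2\cap A_i$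 only. The new $\sigma_2$ is still in $\theta_2$, it still agrees with $\sigma_1$ on $S$ because $S\cap A_i=\emptyset$, and now $\sigma_1(x_1)-\sigma_2(x_2)=v$.
\end{proof}

Consequently, two compatible conditions that together determine the difference between a point of the first and a point of the second in $A_i$ must overlap in $A_i$. This is the property we isolate.

\begin{definition}
A set $D\subseteq P$ is \emph{$i$-linked} if $\operatorname{dom}q_1\cap\operatorname{dom}q_2\cap A_i\ne\emptyset$ for all compatible $q_1,q_2\in D$.
\end{definition}

The case $q_1=q_2$ is allowed, so every member of an $i$-linked set has a domain that meets $A_i$.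

Return to $n=2$ and let $g$ be as in Proposition~\ref{prop:key}. For $q=(F,\theta)\in P$ let $b(q)=\{\sigma\in2^X:\sigma{\upharpoonright}F\in\theta\}$. This set depends only on $F$, is invariant because $\theta$ is an orbit, and is nonempty (extend a member of $\theta$ by $0$). So $b(q)$ is a nonzero element of $A$, and $q'\le q$ implies $b(q')\le b(q)$. Let
\[
D_i=\{q\in P:\ b(q)\le c_x\text{ or }b(q)\le\neg c_x\text{ for some }x\in\operatorname{dom}q\cap A_i\}.
\]

\begin{lemma}\label{lem:Di}
Each $D_i$ is nonempty and $i$-linked.
\end{lemma}

\begin{proof}
Pick $x\in A_i$. As $A$ is nontrivial, one of $c_x,\neg c_x$ is nonzero, and by \eqref{eq:dense} it lies above a nonzero $a\in A$. Let $F\ni x$ be a finite set on which $a$ depends, let $\sigma\in a$, and let $q$ be the condition with domain $F$ given by the orbit of $\sigma{\upharpoonright}F$. If $\tau\in b(q)$, then $\tau{\upharpoonright}F=(\gamma\sigma){\upharpoonright}F$ for some $\gamma$; now $\gamma\sigma\in a$ by invariance, and $\tau\in a$ because $a$ depends only on $F$. So $b(q)\le a$ and $q\in D_i$.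

Let $q_1,q_2\in D_i$ be compatible, with witnesses $x_1,x_2\in A_i$, and suppose that their domains share no point of $A_i$. Put $e=b(q_1)\wedge b(q_2)$ and $d=d_{x_1x_2}$. If $e\le c_{x_1}\wedge c_{x_2}$ or $e\le\neg c_{x_1}\wedge\neg c_{x_2}$, then $e\le\neg(c_{x_1}\mathbin{\triangle}c_{x_2})=\neg d$ by \eqref{eq:star}. In the two remaining cases $e\le c_{x_1}\mathbin{\triangle}c_{x_2}=d$. By Lemma~\ref{lem:amalg}(b) there are $r,r'\le q_1,q_2$ with $r(x_1,x_2)=0$ and $r'(x_1,x_2)=1$. Then $0\ne b(r)\le e\wedge\neg d$ and $0\ne b(r')\le e\wedge d$, so $e$ lies below neither $d$ nor $\neg d$, a contradiction.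
\end{proof}

\section{From linked sets to finite sets}\label{sec:extract}

Let $D$ be nonempty and $i$-linked. Conditions with disjoint domains are compatible by Lemma~\ref{lem:amalg}(a), so the domains of members of $D$ form a family of finite sets any two of which intersect. We want a finite set defined from such a family without picking a member. The union will not do, since it is infinite for $\{\{0,m\}:m\ge1\}$. The intersection will not do, since it is empty for the three pairs from a three-element set. A \emph{transversal} of a family $\mathcal F$ is a set that meets every member of $\mathcal F$. In a family of pairwise intersecting finite sets every member is a finite transversal, and the smallest transversals are few.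

\begin{lemma}\label{lem:trans}
Let $\mathcal F$ be a nonempty family of finite sets that has a finite transversal, and let $t$ be the least size of a transversal. Then there are only finitely many transversals of size $t$, and all are contained in $\bigcup\mathcal F$.
\end{lemma}

\begin{proof}
We show by downward induction on $j\le t$ that every set $W$ of size $j$ is contained in only finitely many transversals of size $t$; the case $W=\emptyset$ is the first claim. For $j=t$ the only candidate is $W$. If $j<t$, then $W$ is not a transversal, so some $F\in\mathcal F$ is disjoint from $W$. A transversal containing $W$ contains $W\cup\{y\}$ for one of the finitely many $y\in F$, and each $W\cup\{y\}$ has size $j+1$. For the second claim, a point outside $\bigcup\mathcal F$ could be removed from a transversal, contrary to the minimality of $t$.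
\end{proof}

Under the hypotheses of the lemma let $T(\mathcal F)$ be the union of all transversals of least size. It is a finite transversal of $\mathcal F$, contained in $\bigcup\mathcal F$, and it is defined from $\mathcal F$ alone.

If there is only one block, this finishes the work: let $\mathcal F$ be the family of domains of least size among members of $D$, and take $T(\mathcal F)\subseteq X=A_i$. In Example~\ref{ex:two} with $c_x\in\{0,1\}$, the unique condition $q$ with domain $\{x\}$ has $b(q)=1$ and lies in $D_i$, while the one with domain $\{y\}$ does not; so $\mathcal F=\{\{x\}\}$ and $T(\mathcal F)=\{x\}$. In Example~\ref{ex:maj} no condition with one-point domain is in $D_i$. A condition $q$ whose domain misses two of $x,y,z$ is not in $D_i$, because changing $\sigma\in b(q)$ at these two points gives $\mu$ either value. The conditions that make two of $x,y,z$ equal are in $D_i$. So $\mathcal F$ consists of the three pairs from $\{x,y,z\}$, its least transversals are the same three pairs, and $T(\mathcal F)=\{x,y,z\}$.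

With several blocks, $T(\mathcal F)$ can miss $A_i$: domains may intersect only in other blocks, provided that the conditions disagree there.

\begin{example}\label{ex:five}
Let $A_0=\{a,b\}$ and let $U,V\subseteq A_1$ be disjoint five-element sets. Let $\mu_0(\sigma)=\sigma(a)$, and let $\mu_1(\sigma)$ be the majority value of $\sigma$ on $U$ if $\sigma(a)=\sigma(b)$ and on $V$ otherwise. Define $g$ by \eqref{eq:mu} and let $q\in D_1$. If some $\sigma\in b(q)$ has $\sigma(a)=\sigma(b)$, then $\operatorname{dom}q$ contains at least three points of $U$, for otherwise changing $\sigma$ at three points of $U\setminus\operatorname{dom}q$ gives $\mu_1$ either value. If some $\sigma\in b(q)$ has $\sigma(a)\ne\sigma(b)$, the same holds for $V$. If $\{a,b\}\not\subseteq\operatorname{dom}q$, both cases occur and $|\operatorname{dom}q|\ge6$. On the other hand, for each triple $W\subseteq U$ the condition on $\{a,b\}\cup W$ with all differences $0$ is in $D_1$, and for each triple $W\subseteq V$ so is the condition with $q(a,b)=1$ and differences $0$ on $W$. Hence $\mathcal F$ consists of the sets $\{a,b\}\cup W$, and $T(\mathcal F)=\{a,b\}$ misses $A_1$.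

The remedy is to split into cases. There are two conditions $s_0,s_1$ with domain $\{a,b\}$, where $s_v(a,b)=v$. Members of $D_1$ below $s_0$ need three more points at least, and the minimal new parts are the triples in $U$. A pair from $U$ misses the complementary triple, while two triples in $U$ intersect; so the least transversals are the triples, with union $U$. Below $s_1$ we find $V$. The finite set we obtain is $U\cup V$.
\end{example}

In general we fix the behavior on $T(\mathcal F)$ in each of the finitely many possible ways and repeat. Below a fixed condition $s$ the intersection property returns for the parts of the domains outside $\operatorname{dom}s$, and the number of points still needed to reach $D$ drops at each step. It is for this measure of progress that we use domains of least size.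

\begin{lemma}[extraction]\label{lem:extract}
Let $n\ge2$. There is a function $M$ that assigns to every pair $(i,D)$, with $i\in I$ and $D\subseteq P$ nonempty and $i$-linked, a nonempty finite set $M(i,D)\subseteq A_i$.
\end{lemma}

\begin{proof}
Fix $(i,D)$. For $s\in P$ let $D(s)=\{q\in D:q\le s\}$, let $R=\{s\in P:D(s)\ne\emptyset\}$, and for $s\in R$ let
\[
k(s)=\min\{|\operatorname{dom}q\setminus\operatorname{dom}s|:q\in D(s)\}.
\]
Call $s\in R$ \emph{active} if $\operatorname{dom}s\cap A_i=\emptyset$. For active $s$ let $D^*(s)$ be the set of $q\in D(s)$ at which the minimum is attained, and let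
\[
\mathcal F(s)=\{\operatorname{dom}q\setminus\operatorname{dom}s:q\in D^*(s)\}.
\]
Any two members of $\mathcal F(s)$, equal or not, intersect. Otherwise there are $q_1,q_2\in D^*(s)$ with $\operatorname{dom}q_1\cap\operatorname{dom}q_2=\operatorname{dom}s$. Both restrict to $s$ on this set, so they are compatible by Lemma~\ref{lem:amalg}(a), and their domains share no point of $A_i$ because $s$ is active. This contradicts $i$-linkedness. So Lemma~\ref{lem:trans} applies, and $T(s)=T(\mathcal F(s))$ is a finite set that meets every member of $\mathcal F(s)$. Let
\[
O(s)=\{q{\upharpoonright}(\operatorname{dom}s\cup(T(s)\cap\operatorname{dom}q)):q\in D^*(s)\}.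
\]
This set is nonempty, and it is finite by (P3), since its members have domains contained in $\operatorname{dom}s\cup T(s)$. Let $s'\in O(s)$ arise from $q\in D^*(s)$. Then $q\le s'\le s$ by (P1), so $s'\in R$. As $T(s)$ meets $\operatorname{dom}q\setminus\operatorname{dom}s$,
\[
k(s')\le|\operatorname{dom}q\setminus\operatorname{dom}s'|<|\operatorname{dom}q\setminus\operatorname{dom}s|=k(s).
\]
We may therefore define $N(s)$ for $s\in R$ by recursion on the natural number $k(s)$:
\[
N(s)=\begin{cases}\operatorname{dom}s\cap A_i&\text{if $s$ is not active,}\\[2pt]
\bigcup\{N(s'):s'\in O(s)\}&\text{if $s$ is active.}\end{cases}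
\]
By induction on $k(s)$, $N(s)$ is a nonempty finite subset of $A_i$: in the first case by the definition of active, and in the second because $O(s)$ is nonempty and finite. Since $D(\mathbf 1)=D\neq\emptyset$, we have $\mathbf 1\in R$; put $M(i,D)=N(\mathbf 1)$. Each of $k,D^*,\mathcal F,T,O,N$ is given by a formula in $i$, $D$ and the family $(A_j)_{j\in I}$, so $(i,D)\mapsto M(i,D)$ is a function, and no choices are made.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
The function $i\mapsto D_i$ is defined from $g$. By Lemmas~\ref{lem:Di} and~\ref{lem:extract}, $M_i=M(i,D_i)$ is as required.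
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Assume $\mathbf{SET}$ and let $(A_i)_{i\in I}$ be a family of nonempty sets, pairwise disjoint without loss of generality. Form $X$ and $A\subseteq B$ as in Section~\ref{sec:flip}. Since $\bar A$ is complete, $\mathbf{SET}$ extends the inclusion $A\to\bar A$ to a homomorphism $B\to\bar A$, and Proposition~\ref{prop:key} gives nonempty finite sets $M_i\subseteq A_i$. Since $\mathbf{SET}$ implies $\mathbf{BPI}$, Lemma~\ref{lem:order} gives a linear order of $X$. Then $i\mapsto\min M_i$ is a choice function.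
\end{proof}

\begin{remark}
Completeness of $\bar A$ is used only to invoke $\mathbf{SET}$, and density of $A$ in $\bar A$ only to show $D_i\ne\emptyset$. Density cannot be dropped. The inclusion of $A$ into the complete algebra $\mathcal P(2^X)$ extends to $B$ in $\mathbf{ZF}$, by the inclusion of $B$. For this extension $c_x=u_x$, and every $D_i$ is empty, because a nonempty invariant set meets both $u_x$ and its complement.
\end{remark}

\section{Forcing and the proof of Theorem~\ref{thm:equiv}}\label{sec:forcing}

For a partial order $P$, the forcing relation $p\Vdash\varphi$ between elements of $P$ and formulas with $P$-names as parameters is definable for each formula $\varphi$. We write $\check x$ for the canonical name of a ground model set $x$. The following standard facts hold over $\mathbf{ZF}$.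
\begin{itemize}
\item[(F1)] Every $p$ forces each axiom of $\mathbf{ZF}$, and the statements forced by $p$ are closed under logical consequence. If $\mathbf{AC}$ holds, every $p$ forces $\mathbf{AC}$.
\item[(F2)] If $q\le p\Vdash\varphi$, then $q\Vdash\varphi$. No $p$ forces a contradiction.
\item[(F3)] If $p\Vdash\exists x\,\varphi(x)$, there are $q\le p$ and a name $\dot x$ with $q\Vdash\varphi(\dot x)$. If $p\Vdash\exists x\in\check K\,\varphi(x)$, there are $q\le p$ and $v\in K$ with $q\Vdash\varphi(\check v)$.
\item[(F4)] There is a name $\dot G$ such that every $p$ forces that $\check p\in\dot G$ and that $\dot G$ is \emph{generic}: it is upward closed, any two of its members have a common lower bound in it, and it meets every dense subset of $P$ from the ground model.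
\end{itemize}
Here $E\subseteq P$ is dense if every $p$ has some $q\le p$ in $E$. In (F3) we must pass to a stronger condition $q$, and we shall need nothing more. As usual, we argue in the generic extension to show that a statement is forced.

Forcing with the conditions of Section~\ref{sec:cond} adds differences $\delta(x,y)$ for all pairs in a block, but no values. The functions on $A_i$ with these differences form an $n$-element set $Q_i$. A name for a choice function on the $Q_i$ plays the role of $g$, with the equation $\tau(x)-\tau(y)=\delta(x,y)$ in place of \eqref{eq:star}.

Let $\mathbf{MC}$ be the statement that for every family $(A_i)_{i\in I}$ of nonempty sets there is a function $i\mapsto M_i$ with $M_i$ a nonempty finite subset of $A_i$. We use the theorem that $\mathbf{MC}$ implies $\mathbf{AC}$ in $\mathbf{ZF}$ \cite[Theorem~9.1]{JechAC}.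

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
(a)$\Rightarrow$(b) is fact (i), and (c) is a special case of (b) because $\bar A$ is complete.

(c)$\Rightarrow$(a). The algebra $B=\operatorname{Fr}(X)$ of Section~\ref{sec:flip} is free by Lemma~\ref{lem:free}, so (c) supplies the hypothesis of Proposition~\ref{prop:key} for every family. Hence $\mathbf{MC}$ holds, and so does $\mathbf{AC}$.

(a)$\Rightarrow$(e). $\mathbf{ZF}$ proves $\mathbf{AC}\Rightarrow\mathbf{SET}\Rightarrow\mathbf{BPI}$; apply (F1).

(e)$\Rightarrow$(d$_n$). By Lemma~\ref{lem:order}, $\mathbf{ZF}+\mathbf{BPI}$ proves that the union of a family of $n$-element sets can be linearly ordered, and taking least elements gives a choice function. Apply (F1).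

(d$_n$)$\Rightarrow$(a). We prove $\mathbf{MC}$. Let $(A_i)_{i\in I}$ be pairwise disjoint nonempty sets and let $P$ be the partial order of conditions for $K=\mathbb Z/n\mathbb Z$.

Work first in the extension by a generic $G\subseteq P$. By (P4) and genericity, every finite subset of $X$ is contained in $\operatorname{dom}q$ for some $q\in G$. For $x,y$ in the same block let $\delta(x,y)=q(x,y)$ for any $q\in G$ with $x,y\in\operatorname{dom}q$. This does not depend on $q$, since two members of $G$ have a common lower bound and (P2) applies. Taking $q\in G$ with $x,y,z\in\operatorname{dom}q$ gives $\delta(x,y)+\delta(y,z)=\delta(x,z)$, and $\delta(x,x)=0$. Let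
\[
Q_i=\{\tau\in K^{A_i}:\tau(x)-\tau(y)=\delta(x,y)\text{ for all }x,y\in A_i\}.
\]
Fix $x_0\in A_i$. Each $\tau\in Q_i$ satisfies $\tau(x)=\delta(x,x_0)+\tau(x_0)$. Conversely, for $v\in K$ the function $\tau_v(x)=\delta(x,x_0)+v$ satisfies $\tau_v(x)-\tau_v(y)=\delta(x,x_0)-\delta(y,x_0)=\delta(x,y)$ and $\tau_v(x_0)=v$. So $|Q_i|=n$. By (d$_n$), in the extension there is a function $c$ on $I$ with $c(i)\in Q_i$ for all $i$.

Return to the ground model and let $\dot\delta$ be a name for $\delta$. By (F3) there are $p\in P$ and a name $\dot c$ such that $p$ forces: $\dot c$ is a function on $\check I$, and for all $i\in\check I$, $\dot c(i)$ is a function from the $i$th block to $\check K$ with $\dot c(i)(x)-\dot c(i)(y)=\dot\delta(x,y)$ for all $x,y$ in that block. For $i\in I$ let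
\[
D_i=\{q\le p:\ q\Vdash\dot c(\check\imath)(\check x)=\check v\text{ for some }x\in\operatorname{dom}q\cap A_i\text{ and }v\in K\}.
\]
The map $i\mapsto D_i$ is a function because forcing is definable.

$D_i$ is nonempty. Pick $x\in A_i$ and, by (P4), $q'\le p$ with $x\in\operatorname{dom}q'$. By (F2) and (F3) there are $q\le q'$ and $v\in K$ with $q\Vdash\dot c(\check\imath)(\check x)=\check v$, and $q\in D_i$.

$D_i$ is $i$-linked. Let $q_1,q_2\in D_i$ be compatible, with witnesses $(x_1,v_1)$ and $(x_2,v_2)$, and suppose that their domains share no point of $A_i$. Since $n\ge2$, there is $v\in K$ with $v\ne v_1-v_2$, and Lemma~\ref{lem:amalg}(b) gives $r\le q_1,q_2$ with $r(x_1,x_2)=v$. As $r$ forces $\check r\in\dot G$, it forces $\dot\delta(\check x_1,\check x_2)=\check v$. As $r\le q_1,q_2$, it forces $\dot c(\check\imath)(\check x_1)-\dot c(\check\imath)(\check x_2)=\check v_1-\check v_2$. As $r\le p$, it forces that these two values are equal. So $r$ forces a contradiction, against (F2).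

By Lemma~\ref{lem:extract}, $i\mapsto M(i,D_i)$ assigns to each $i$ a nonempty finite subset of $A_i$. Hence $\mathbf{MC}$ holds, and so does $\mathbf{AC}$.
\end{proof}

\begin{remark}[atoms]
The implications (b)$\Rightarrow$(c)$\Rightarrow$(a) give a second way to finish the proof of Theorem~\ref{thm:main}, through $\mathbf{MC}\Rightarrow\mathbf{AC}$. The proof in Section~\ref{sec:main} avoids that theorem and nowhere uses the axiom of foundation, so $\mathbf{SET}\Rightarrow\mathbf{AC}$ also holds in set theory with atoms. In Theorem~\ref{thm:equiv}, foundation enters only through $\mathbf{MC}\Rightarrow\mathbf{AC}$.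
\end{remark}

\begin{thebibliography}{9}

\bibitem{JechAC}
Jech, \emph{The Axiom of Choice}.

\bibitem{JechST}
Jech, \emph{Set Theory}.

\bibitem{SP}
\emph{Some propositions equivalent to the Sikorski Extension Theorem for Boolean algebras},
\texttt{http://matwbn.icm.edu.pl/ksiazki/fm/fm130/fm13013.pdf}.

\end{thebibliography}
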